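\title{The Milnor fiber monodromy of simplicial arrangements in $\mathbb{C}^3$}

\begin{abstract}
Let $\mathcal{A}$ be the complexification of a simplicial arrangement of $n$ planes in $\mathbb{R}^3$. We prove that the monodromy on the first homology of the Milnor fiber of $\mathcal{A}$ has characteristic polynomial $(t-1)^{n-1}(t^2+t+1)^{e}$ with $e\in\{0,1\}$, as conjectured by Yoshinaga. A twisted cohomology class of the complement is encoded by a function on the corners of the triangulation of $S^2$ cut out by $\mathcal{A}$, and a combinatorial Gauss--Bonnet count shows that this function is nonzero at eight or more vertices of multiplicity three. This excludes all eigenvalues of order other than $1$ and $3$. The bound $e\le 1$ comes from a quartic identity for holomorphic $1$-forms on a triple cover of the plane, combined with the real structure.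
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal{A}$ be a central arrangement of $n$ hyperplanes in $\mathbb{C}^3$. Choose for each $H\in\mathcal{A}$ a linear form $\alpha_H$ with kernel $H$, and put $Q=\prod_{H}\alpha_H$ and $M=\mathbb{C}^3\setminus\bigcup_{H}H$. Since $Q$ is homogeneous of degree $n$, the map $Q\colon M\to\mathbb{C}^*$ is a smooth locally trivial fibration, the \emph{Milnor fibration}, with fiber $F=Q^{-1}(1)$ and monodromy $h\colon F\to F$, $h(z)=e^{2\pi i/n}z$. Let $h_1$ be the map induced by $h$ on $H_1(F;\mathbb{C})$, and let $\Delta_{\mathcal{A}}(t)=\det(t\cdot\mathrm{id}-h_1)$. As $h^n=\mathrm{id}$ and $h$ acts on integral homology,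
\[
\Delta_{\mathcal{A}}(t)=\prod_{d\mid n}\Phi_d(t)^{e_d(\mathcal{A})},
\]
where $\Phi_d$ is the $d$-th cyclotomic polynomial; we put $e_d(\mathcal{A})=0$ when $d\nmid n$. The quotient $F/\langle h\rangle$ is the complement $U=\mathbb{P}(M)$ of $n$ lines in $\mathbb{P}^2$, and $e_1(\mathcal{A})=b_1(U)=n-1$. The exponents $e_d$ with $d>1$ measure the part of $H_1(F;\mathbb{C})$ that $U$ does not see.

Two examples mark the extremes. For $Q=xyz$ the fiber is the connected group $\{xyz=1\}\cong(\mathbb{C}^*)^2$ and $h$ is a translation, so $\Delta_{\mathcal{A}}=(t-1)^2$. For $n$ planes through a common line, $\Delta_{\mathcal{A}}=(t-1)(t^n-1)^{n-2}$ (Example~\ref{ex:pencil}), and for $n\ge3$ every divisor of $n$ occurs. The second example is also the local model. Call the number $m_X$ of lines of $\mathcal{A}$ through an intersection point $X\in\mathbb{P}^2$ its \emph{multiplicity}. Near $X$ the arrangement is a pencil of $m_X$ lines, which carries eigenvalues of order $d>1$ exactly when $d\mid m_X$ and $m_X\ge 3$. One expects a global eigenvector to need many such points, placed so that the local contributions fit together.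

The arrangement $\mathcal{A}$ is \emph{simplicial} if it is the complexification of an essential central arrangement in $\mathbb{R}^3$ all of whose chambers (connected components of the real complement) are simplicial cones. The planes then triangulate $S^2$, a vertex $X$ has degree $2m_X$, and Euler's formula with $2\,\#\mathrm{edges}=3\,\#\mathrm{triangles}=\sum_X 2m_X$ gives $\sum_X(3-m_X)=6$. So the average multiplicity is below $3$. An eigenvalue of order $d\ne1,3$ can only be carried by points of multiplicity at least $4$, and one may guess that these are too sparse. The following statement was conjectured by Yoshinaga in 2013; see \cite{MF}.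

\begin{theorem}\label{thm:main}
If $\mathcal{A}$ is a simplicial arrangement of $n$ hyperplanes in $\mathbb{C}^3$, then
\[
\Delta_{\mathcal{A}}(t)=(t-1)^{n-1}(t^2+t+1)^{e_3(\mathcal{A})}\qquad\text{with } e_3(\mathcal{A})\in\{0,1\}.
\]
\end{theorem}

The theorem has two halves. For a field $K$ and $t\in K^*$, let $N_t$ be the rank one $K$-local system on $\mathbb{C}^*$ with counterclockwise monodromy $t$, and let $L_t=Q^*N_t$ on $M$. Since $Q$ vanishes to order one along each $H$, the system $L_t$ has monodromy $t$ along the meridian of every hyperplane.

\begin{theorem}\label{thm:A}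
Let $\mathcal{A}$ be simplicial, $K$ a field, and $t\in K^*$, $t\ne1$. If $H^1(M;L_t)\neq0$, then $t$ has order exactly $3$ and $\mathcal{A}$ has at least four points of multiplicity exactly $3$.
\end{theorem}

\begin{theorem}\label{thm:B}
If $\mathcal{A}$ is simplicial, then $e_3(\mathcal{A})\le1$.
\end{theorem}

Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from these two. For Theorem~\ref{thm:A}, we encode a class in $H^1(M;L_t)$ by a function on the corners of the triangles (Section~\ref{sec:corners}) and test the encoding on two reflection arrangements (Section~\ref{sec:examples}), one of which attains both bounds. The corners where the function is nonzero span a graph on $S^2$ with convex faces (Section~\ref{sec:graph}), and a curvature count on this graph shows that eight vertices of multiplicity $3$ take part (Section~\ref{sec:weights}). For Theorem~\ref{thm:B} (Section~\ref{sec:hodge}) we pass to holomorphic $1$-forms on a projective surface and show that, if there were too many of them, one would vanish near all triple points, against the count. Section~\ref{sec:more} treats torsion in $H_1(F;\mathbb{Z})$ and a class of real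 arrangements that are not simplicial.

For a complexified real arrangement we always choose the forms $\alpha_H$ real. This multiplies $Q$ by a constant $c$, and $z\mapsto c^{1/n}z$ identifies the two Milnor fibers compatibly with $h$.

\section{From the Milnor fiber to rank one local systems}\label{sec:reduction}

The map $\pi\colon F\to U$, $w\mapsto[w]$, is a Galois cover with group $\langle h\rangle$, cyclic of order $n$. Let $K$ be a field containing $n$ distinct $n$-th roots of unity. Then $h^*$ is diagonalizable on the local system $\pi_*K$ of functions on the fibers of $\pi$, and $\pi_*K=\bigoplus_{t^n=1}\mathcal{L}_t$, where the $t$-eigensheaf $\mathcal{L}_t$ has rank one.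

\begin{lemma}\label{lem:reduction}
The decomposition $H^1(F;K)=\bigoplus_{t^n=1}H^1(U;\mathcal{L}_t)$ is the eigenspace decomposition of $h^*$. The pullback of $\mathcal{L}_t$ to $M$ is $L_t$. For $t\ne1$, pullback is an isomorphism $H^1(U;\mathcal{L}_t)\cong H^1(M;L_t)$, and $\dim H^1(U;\mathcal{L}_1)=n-1$.
\end{lemma}

\begin{proof}
The first claim holds because $H^1(F;K)=H^1(U;\pi_*K)$. Put $\zeta=e^{2\pi i/n}$. The pullback of $\pi$ to $M$ is $\{(w,z):[w]=[z],\ Q(w)=1\}$. Writing $z=cw$ identifies it with $\{(z,c)\in M\times\mathbb{C}^*:c^n=Q(z)\}$, the pullback under $Q$ of the cover $c\mapsto c^n$, and $h$ becomes $c\mapsto\zeta^{-1}c$. Along a loop on which $Q$ winds once counterclockwise, $c$ moves to $\zeta c$, so a function $\phi$ on the fiber is transported to $c\mapsto\phi(\zeta^{-1}c)$, which is $h^*\phi$. Hence the $t$-eigensheaf on $M$ is $Q^*N_t$.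

Fix $H_0\in\mathcal{A}$. The map $z\mapsto([z],\alpha_{H_0}(z))$ is an isomorphism $M\cong U\times\mathbb{C}^*$ over $U$, and the K\"unneth formula gives $H^1(M;L_t)=H^1(U;\mathcal{L}_t)\oplus\bigl(H^0(U;\mathcal{L}_t)\otimes H^1(\mathbb{C}^*;K)\bigr)$. For $t\neq1$ the system $\mathcal{L}_t$ is nontrivial, so $H^0(U;\mathcal{L}_t)=0$. For $t=1$, use that $H_1(M;\mathbb{Z})\cong\mathbb{Z}^n$ is free on the meridians.
\end{proof}

Take $K=\mathbb{C}$. All primitive $d$-th roots of unity are roots of $\Delta_{\mathcal{A}}$ of the same multiplicity $e_d$, and $h_1$ is diagonalizable with $h^*$ as its transpose. So for $1<d\mid n$ and every primitive $d$-th root of unity $\lambda$,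
\begin{equation}\label{eq:ed}
e_d(\mathcal{A})=\dim H^1(U;\mathcal{L}_\lambda)=\dim H^1(M;L_\lambda),
\end{equation}
and $e_1(\mathcal{A})=n-1$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:A} and~\ref{thm:B}]
By \eqref{eq:ed} and Theorem~\ref{thm:A}, $e_d=0$ for $d\neq1,3$. Since $e_1=n-1$ and $\Phi_3=t^2+t+1$, Theorem~\ref{thm:B} finishes the proof.
\end{proof}

\begin{example}\label{ex:pencil}
Let $\mathcal{A}$ consist of $n\ge2$ planes through a line. Then $U\cong\mathbb{C}\times(\mathbb{P}^1\setminus\{n\text{ points}\})$ is homotopy equivalent to a graph of Euler characteristic $2-n$. For $\lambda\neq1$ we have $H^0(U;\mathcal{L}_\lambda)=0$, hence $\dim H^1(U;\mathcal{L}_\lambda)=n-2$, and $\Delta_{\mathcal{A}}=(t-1)(t^n-1)^{n-2}$. So Theorem~\ref{thm:main} fails for real arrangements that are not essential.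
\end{example}

\section{Corner functions}\label{sec:corners}

From here to the end of Section~\ref{sec:weights}, $\mathcal{A}$ is simplicial. Its planes cut $S^2\subset\mathbb{R}^3$ into spherical triangles with linearly independent vertices. Let $\Sigma$ be this cell structure; its edges have length less than $\pi$. We orient $S^2$. A vertex $X$ of multiplicity $m=m_X\ge2$ lies on $m$ great circles of $\mathcal{A}$ and on $2m$ edges and $2m$ triangles. \emph{Chambers} and \emph{walls} are the open triangles and open edges of $\Sigma$, or the cones over them in $\mathbb{R}^3\setminus\{0\}$. A \emph{corner} is a pair $(C,X)$ with $X$ a vertex of the chamber $C$.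

The chambers are the real points of $M$. To describe a class in $H^1(M;L_t)$ by data on $\Sigma$, we need canonical paths in $M$ between neighboring chambers.

\subsection{Arrows}

Let $C$ and $D$ be chambers adjacent along a wall $W\subset H$, and let $\alpha=\pm\alpha_H$ be positive on $C$. The set $C\cup W\cup D$ is a chamber of $\mathcal{A}\setminus\{H\}$, hence convex. Put
\[
P_{CD}=\{x+iy:\ x\in C\cup W\cup D,\ \alpha(y)\ge0,\ \text{and }\alpha(y)>0\text{ if }x\in W\}.
\]
Then $P_{CD}\subset M$: the forms $\alpha_{H'}$ with $H'\neq H$ have nonzero real part, and $\alpha(x+iy)\neq0$. Also $P_{CD}$ is contractible: for $y_0$ with $\alpha(y_0)>0$, the homotopy $x+iy\mapsto x+i(y+\tau y_0)$, $0\le\tau\le1$, stays in $P_{CD}$ and ends in the convex subset $(C\cup W\cup D)+i\{\alpha>0\}$. Hence, up to moving the end points in the contractible sets $C$ and $D$, there is exactly one homotopy class of paths in $P_{CD}$ from $C$ to $D$. We call it the \emph{arrow} $C\to D$. It is represented by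
\begin{equation}\label{eq:halfturn}
\theta\mapsto x'+\varepsilon e^{i\theta}y_0,\qquad 0\le\theta\le\pi,
\end{equation}
for any $x'\in W$ and small $\varepsilon>0$: half a counterclockwise turn around $H$. The arrow $C\to D$ followed by the arrow $D\to C$ is a meridian of $H$.

\begin{lemma}\label{lem:arrows}
\begin{enumerate}
\item[(a)] Along each arrow the argument of $Q$ increases by exactly $\pi$.
\item[(b)] Every loop in $M$ based in a chamber is homotopic to a product of arrows and inverse arrows.
\item[(c)] Let $C_0,C_1,\dots,C_{2m-1}$ be the chambers around a vertex $X$ in cyclic order. The composites of arrows $C_0\to C_1\to\dots\to C_m$ and $C_0\to C_{2m-1}\to\dots\to C_m$ are homotopic.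
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $H'\ne H$ the real part of $\alpha_{H'}$ does not vanish on $P_{CD}$, so its argument has total change $0$ between real end points. The form $\alpha$ moves from the positive to the negative reals in the closed upper half-plane minus $0$.

(b) Perturb the loop $x(s)+iy(s)$ slightly so that $x(s)$ avoids the origin and the rays over the vertices, and crosses walls transversally, finitely often. Between two crossings the loop lies in a convex set $C+i\mathbb{R}^3\subset M$. Consider a crossing from $C$ to $D$, with $\alpha$ as above. There $\alpha(x)=0$, so $\alpha(y)\neq0$. If $\alpha(y)>0$, a short piece of the loop around the crossing lies in $P_{CD}$, and shrinking $y$ to $0$ joins its ends to real points inside $P_{CD}$; this piece is the arrow $C\to D$. If $\alpha(y)<0$, then $-\alpha$ is positive on $D$ and on $y$, the piece lies in $P_{DC}$, and it is the inverse of the arrow $D\to C$.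

(c) Take a point $p$ on the ray over $X$ and a ball $b\subset\mathbb{R}^3$ centered at $p$ that meets only planes containing $X$. Take $x_0\in C_0\cap b$ and put $w=x_0-p$. For $H\ni X$ we have $\alpha_H(w)=\alpha_H(x_0)=-\alpha_H(p-w)$, so $p-w\in C_m\cap b$. For each of the two routes choose a path $x(s)$ in $b$, $0\le s\le1$, from $x_0$ to $p-w$ through the chambers of the route, and consider $x(s)+is(1-s)w$. The route crosses each plane through $X$ once, leaving the side of $C_0$, so at each crossing the form $\alpha$ is positive on $C_0$ and $\alpha(w)>0$. By the proof of (b), the path is the composite of arrows. For $0<s<1$ both paths lie in the convex set $\{x+i\tau w:x\in b,\ \tau>0\}$, which is contained in $M$ because $\alpha_H$ has nonzero imaginary part for $H\ni X$ and nonzero real part otherwise. The straight-line homotopy joins the two paths.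
\end{proof}

\subsection{Affine transport}

Recall the geometric meaning of $H^1$. Let $L$ be a rank one local system on a connected manifold, with monodromy $\rho\colon\pi_1\to K^*$. Then $H^1$ with coefficients in $L$ is the space of maps $c\colon\pi_1\to K$ with $c(\gamma\gamma')=c(\gamma)+\rho(\gamma)c(\gamma')$, modulo those of the form $\gamma\mapsto(\rho(\gamma)-1)y$. Such a $c$ defines the affine action $\gamma\cdot y=\rho(\gamma)y+c(\gamma)$ on $K$, hence a flat bundle $\mathcal{T}$ of affine lines whose translations form $L$, an \emph{$L$-torsor}. The class of $c$ is zero if and only if the action has a fixed point, that is, if and only if $\mathcal{T}$ has a flat global section. In the same way, the class restricts to zero on an open set if and only if $\mathcal{T}$ has a flat section there.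

Fix $t\neq1$, and let $d\in\{2,3,\dots\}\cup\{\infty\}$ be its order. A field extension tensors $H^1(M;L_t)$ with the larger field, so we may assume that $t=q^2$ with $q\in K$. Note that $q-q^{-1}\neq0$. Choose frames $\epsilon_+$, $\epsilon_-$ of $N_t$ over $\mathbb{R}_{>0}$, $\mathbb{R}_{<0}$ such that the counterclockwise half-turn sends $\epsilon_+$ to $q\epsilon_-$. The next half-turn sends $q\epsilon_-$ to $t\epsilon_+$, hence $\epsilon_-$ to $q\epsilon_+$. Pulling back by $Q$ gives a frame of $L_t$ over every chamber, and by Lemma~\ref{lem:arrows}(a) transport along every arrow is multiplication by $q$.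

Fix a class in $H^1(M;L_t)$ with torsor $\mathcal{T}$, and let $\mathcal{T}_C$ be the affine line of flat sections over the chamber $C$; differences of its points are elements of $K$ by means of the frame. The arrows give affine maps $T_{CD}\colon\mathcal{T}_C\to\mathcal{T}_D$ with linear part $q$. The lines $\mathcal{T}_C$ have no preferred origin, but each wall supplies one. If $W$ separates $C$ from $D$, then $T_{DC}T_{CD}$ has linear part $t\neq1$, so it has a unique fixed point $p(C,W)\in\mathcal{T}_C$. The point $T_{CD}\,p(C,W)$ is fixed by $T_{CD}T_{DC}$, so it equals $p(D,W)$, and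
\begin{equation}\label{eq:transport}
T_{CD}\bigl(p(C,W)+y\bigr)=p(D,W)+qy .
\end{equation}
All information now sits in the differences between the three marked points of each $\mathcal{T}_C$. For a corner $(C,X)$, let $W^-$ and $W^+$ be the walls of $C$ through which one enters and leaves $C$ when turning counterclockwise around $X$. The \emph{corner function} of the class is
\[
v(C,X)=p(C,W^+)-p(C,W^-)\in K .
\]

\begin{lemma}\label{lem:corner}
\begin{enumerate}
\item[(a)] The map from $H^1(M;L_t)$ to corner functions is linear and injective.
\item[(b)] For each chamber $C$, the sum of $v(C,X)$ over the three vertices $X$ of $C$ is $0$.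
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix a path from the base point to each chamber, and take the transport of $0\in K$ as origin of $\mathcal{T}_C$. Then $T_{CD}(y)=qy+c_{CD}$, where $c_{CD}$ is a fixed multiple of the value of $c$ on the loop formed by the arrow and two of the paths, and $p(C,W)=(qc_{CD}+c_{DC})/(1-t)$. So $v$ is linear in $c$. Suppose $v\equiv0$. Any two walls of a triangle share a vertex, so $p(C,W)=p(C)$ does not depend on $W$, and $T_{CD}\,p(C)=p(D)$ for all arrows. By Lemma~\ref{lem:arrows}(b), every loop based in $C$ fixes $p(C)$, and the class is zero.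

(b) If $X_1,X_2,X_3$ are the vertices in counterclockwise order, then at $X_i$ we have $W^-=X_iX_{i+1}$ and $W^+=X_{i-1}X_i$, and the sum telescopes.
\end{proof}

\subsection{The relations at a vertex}

Let $X$ be a vertex of multiplicity $m$, let $C_j$ ($j\in\mathbb{Z}/2m$) be the chambers at $X$ in counterclockwise order, and put $v_j=v(C_j,X)$.

\begin{lemma}\label{lem:vertex}
For all $j$ we have $v_j=q^mv_{j+m}$. If $t^m\ne1$, all $v_j$ vanish. If $t^m=1$, then for all $j$
\[
R_j^+:=\sum_{k=0}^{m-1}q^kv_{j+k}=0,\qquad R_j^-:=\sum_{k=0}^{m-1}q^{-k}v_{j+k}=0 .
\]
\end{lemma}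

\begin{proof}
Write $p_j^\pm=p(C_j,W^\pm)$, so $p_j^+=p_j^-+v_j$. The wall $W^+$ of $C_j$ is the wall $W^-$ of $C_{j+1}$, so \eqref{eq:transport} gives
\[
T_{C_jC_{j+1}}(p_j^-+y)=p_{j+1}^-+q(y-v_j),\qquad T_{C_jC_{j-1}}(p_j^-+y)=p_{j-1}^-+qy+v_{j-1}.
\]
Iterating $m$ times, the two composites from $C_i$ to $C_{i+m}$ send $p_i^-+y$ to $p_{i+m}^-$ plus
\[
q^my-\sum_{k=0}^{m-1}q^{m-k}v_{i+k}\qquad\text{and}\qquad q^my+\sum_{k=1}^{m}q^{m-k}v_{i-k}.
\]
These agree by Lemma~\ref{lem:arrows}(c). Let $|k|\in\{0,\dots,m\}$ be the circular distance from $k$ to $0$ in $\mathbb{Z}/2m$. Since $|k-m|=m-|k|$, the relation reads, with $j=i+m$,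
\[
R_j:=\sum_{k\in\mathbb{Z}/2m}q^{|k|}v_{j+k}=0 .
\]
The sequence $q^k$ satisfies $q^{k+1}+q^{k-1}=(q+q^{-1})q^k$, so we form $R_{j+1}+R_{j-1}-(q+q^{-1})R_j$. The coefficient of $v_{j+k}$ is $q^{|k-1|}+q^{|k+1|}-(q+q^{-1})q^{|k|}$. It is $0$ for $0<|k|<m$, it is $q-q^{-1}$ for $k=0$, and it is $q^{m-1}-q^{m+1}=-q^m(q-q^{-1})$ for $k=m$. Hence $v_j=q^mv_{j+m}$, and applying this twice, $v_j=t^mv_j$.

Let $t^m=1$, so $q^m=q^{-m}$. In $R_j=R_j^++\sum_{k=1}^mq^kv_{j-k}$ substitute $v_{j-k}=q^{-m}v_{j+m-k}$; the second sum becomes $R_j^-$. Moreover
\[
qR_{j+1}^+=R_j^+-v_j+q^mv_{j+m}=R_j^+,\qquad q^{-1}R_{j+1}^-=R_j^--v_j+q^{-m}v_{j+m}=R_j^- .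
\]
So $R_j=R_{j+1}=0$ says $R_j^++R_j^-=0$ and $q^{-1}R_j^++qR_j^-=0$, whence $(q-q^{-1})R_j^-=0$.
\end{proof}

Call a corner \emph{active} if $v\neq0$ there, that is, if $p(C,W^+)\neq p(C,W^-)$, and call a vertex active if it has an active corner. The proof of Theorem~\ref{thm:A} uses only the pattern of active corners. A \emph{window} at $X$ is a sequence of $m$ consecutive corners.

\begin{corollary}\label{cor:active}
No chamber has exactly one active corner. Let $X$ be an active vertex, $m=m_X$, and let $A\subset\mathbb{Z}/2m$ be the set of its active corners. Then:
\begin{enumerate}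
\item[(a)] $d\mid m$;
\item[(b)] $A+m=A$, and every window contains exactly $a:=|A|/2$ active corners;
\item[(c)] $a\ge2$, and if $a=2$, the two active corners $i<j$ of a window satisfy $d\mid j-i$;
\item[(d)] $m\geq3$, and if $m=3$, then $d=3$ and all six corners are active.
\end{enumerate}
\end{corollary}

\begin{proof}
The first sentence is Lemma~\ref{lem:corner}(b). Parts (a) and $A+m=A$ follow from Lemma~\ref{lem:vertex}; a window and its translate by $m$ partition $\mathbb{Z}/2m$ and contain equally many elements of $A$. If $a=1$, then $R^+$ for a window has exactly one nonzero term, which is impossible. If $a=2$, then $R^+=R^-=0$ gives $v_j/v_i=-q^{i-j}=-q^{j-i}$, so $t^{j-i}=1$. For (d): if $m=2$, then $a=2$ and $j-i=1$, so $d\mid1$, which is false. If $m=3$, then $d=3$, and $a=2$ would need $3\mid j-i\in\{1,2\}$; so $a=3$.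
\end{proof}

\section{Two reflection arrangements}\label{sec:examples}

At a triple vertex the relations can be solved outright. Let $t$ have order $3$ and take $q=t^2$, so $q^3=1$. Then $R_j^+-R_j^-=(q-q^2)(v_{j+1}-v_{j+2})$, so all six values $v_j$ are equal to one constant $c_X$.

\begin{example}\label{ex:B3}
Let $Q=xyz(x^2-y^2)(y^2-z^2)(z^2-x^2)$, with $n=9$. The chambers are the images of $\{x>y>z>0\}$ under signed permutations, and the vertices $(1,0,0)$, $(1,1,0)$, $(1,1,1)$ have multiplicities $4$, $2$, $3$. By Corollary~\ref{cor:active}, the double vertices are inactive, and no $d\geq2$ divides both $3$ and $4$. So each chamber has at most one active corner, hence none, and $H^1(M;L_t)=0$ for all $t\neq1$. Here $3\mid n$ and there are four triple points $[\pm1:\pm1:1]$, yet $e_3=0$: the conditions in Theorem~\ref{thm:A} are not sufficient.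
\end{example}

\begin{example}\label{ex:A3}
Let $Q=(x^2-y^2)(y^2-z^2)(z^2-x^2)$, the reflection arrangement of type $A_3$, with $n=6$. Project $S^2$ radially onto the cube $[-1,1]^3$. Each plane contains two parallel edges of the cube and two face diagonals, so $\Sigma$ is the surface of the cube with both diagonals drawn in each face. The arrangement is simplicial; each of the $24$ triangles has one face center ($m=2$) and two adjacent vertices $X,Y$ of the cube ($m=3$). A nonzero class forces $d=3$, and Lemma~\ref{lem:corner}(b) says $c_X+c_Y=0$ along each edge of the cube. Thus one value $c_X$ determines $v$, so $\dim H^1(M;L_t)\le1$, and for a nonzero class all eight vertices of the cube are active.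

A nonzero class exists. The map $f=[x^2-y^2:y^2-z^2:z^2-x^2]$ sends $U$ to $B=\{[a:b:c]:a+b+c=0,\ abc\neq0\}$, a projective line minus three points. The fiber over $[a:b:c]$ lies on the smooth conic $bx^2+cy^2+az^2=0$, and it is this conic minus the four base points $[\pm1:\pm1:1]$ of the pencil, because the six lines form three members of the same pencil. So $f$ is a surjective submersion with connected fibers. Such a map is onto on $\pi_1$ (lift a loop piecewise by local sections and join the pieces inside fibers), hence injective on $H^1$ with pulled-back coefficients, by the description through the maps $c$. Let $\omega=e^{2\pi i/3}$. The local system on $B$ with monodromy $\omega$ at each puncture has $H^0=H^2=0$ and Euler characteristic $-1$, so $\dim H^1=1$. It pulls back to a system with monodromy $\omega$ around each of the six lines, which is $\mathcal{L}_\omega$ because meridians generate $H_1(U;\mathbb{Z})$. Hence $e_3=1$. This arrangement has exactly four triple points, so the bounds of Theorems~\ref{thm:A} and~\ref{thm:B} are both attained.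
\end{example}

In Example~\ref{ex:A3} the edges joining two active corners of a triangle form the $1$-skeleton of the cube: a graph with convex faces, crossed by the circles of $\mathcal{A}$ only along diagonals. The next section shows that this picture is general.

\section{The active graph and its faces}\label{sec:graph}

Fix a nonzero class in $H^1(M;L_t)$; by Lemma~\ref{lem:corner}(a) some corner is active. Let $\Gamma\subset S^2$ be the graph whose vertices are the active vertices and whose edges are the closed edges $XY$ of $\Sigma$ such that, for some chamber $C$ with side $XY$, both $(C,X)$ and $(C,Y)$ are active.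

\begin{lemma}\label{lem:adjacent}
For each active corner $(C,X)$, at least one of the two sides of $C$ at $X$ is an edge of $\Gamma$.
\end{lemma}

\begin{proof}
By Corollary~\ref{cor:active}, a second corner $(C,Y)$ is active, and $XY$ is a side of the triangle $C$.
\end{proof}

This is the first place where it matters that chambers are triangles: in a quadrilateral the second active corner could be the opposite one.

At an active vertex $X$, call the edges of $\Gamma$ at $X$ \emph{rays}. There is at least one. The rays cut the cyclic sequence of $2m$ corners into \emph{sectors}; the \emph{length} $l$ of a sector is its number of corners (Figure~\ref{fig:sectors}). By Lemma~\ref{lem:adjacent}, only the first and the last corner of a sector can be active.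

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\foreach \k in {0,...,7} \draw[gray] (0,0) -- ({45*\k}:1.25);
\foreach \k in {1,2,5,6} \draw[very thick] (0,0) -- ({45*\k}:1.25);
\foreach \j in {0,1,2,4,5,6} \fill ({45*\j+22.5}:0.62) circle (1.3pt);
\foreach \j in {0,...,7} \node at ({45*\j+22.5}:1.02) {$\j$};
\end{tikzpicture}
\caption{A vertex of multiplicity $m=4$ with its eight corners $0,\dots,7$. Dots mark the active corners, thick lines the edges of the active graph (rays). Every active corner touches a ray. The rays cut the corners into the sectors $\{1\}$, $\{2,3,4\}$, $\{5\}$, $\{6,7,0\}$ of lengths $1,3,1,3$.}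
\label{fig:sectors}
\end{figure}

\begin{lemma}\label{lem:sector}
Every sector at $X$ has length at most $m-1$, hence angle less than $\pi$.
\end{lemma}

\begin{proof}
Suppose $l\ge m$. The first $m$ corners of the sector form a window and contain $a\ge2$ active corners. If $l>m$, only the first of them can be active, a contradiction. If $l=m$, the active ones are the first and the $m$-th, so $a=2$ and $d\mid m-1$; with $d\mid m$ this gives $d=1$, a contradiction. A window is bounded by two edges on one great circle and has angle $\pi$.
\end{proof}

Since the lengths add up to $2m$, every vertex of $\Gamma$ has degree at least $3$. A \emph{face} is a connected component $\Omega$ of $S^2\setminus\Gamma$. We do not yet know that $\Gamma$ is connected or that faces are disks, which the Euler count requires. Lemma~\ref{lem:sector} is a local convexity statement, and we pass from local to global convexity. For non-antipodal $x,y\in S^2$ let $[x,y]$ be the closed minor arc.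

\begin{lemma}\label{lem:convex}
If $x,y\in\Omega$ are not antipodal, then $[x,y]\subset\Omega$.
\end{lemma}

\begin{proof}
\emph{Step 1: if $o,x,y$ are linearly independent and $[o,x],[o,y]\subset\Omega$, then $[x,y]\subset\Omega$.} Let $x_s$, $y_s$ be the normalizations of $(1-s)o+sx$, $(1-s)o+sy$, and let $\Delta_s$ be the closed spherical triangle $o\,x_s\,y_s$. The set of $s\in[0,1]$ with $\Delta_s\subset\Omega$ contains $0$, is relatively open by compactness, and is closed under decreasing $s$. Let $s^*>0$ be its supremum and $J=[x_{s^*},y_{s^*}]$. Then $\Delta_{s^*}\setminus J=\bigcup_{s<s^*}\Delta_s\subset\Omega$. Suppose $z\in J\cap\Gamma$. The end points of $J$ lie in $\Omega$, so $z$ is interior to $J$, and an open half-disk at $z$ on one side of $J$ lies in $\Omega$. If $z$ were a vertex of $\Gamma$, no ray would enter the half-disk and some sector would have angle at least $\pi$, against Lemma~\ref{lem:sector}. So $z$ is interior to an edge of $\Gamma$, a great circle arc that avoids the half-disk and therefore runs along $J$ near $z$. Thus $J\cap\Gamma$ is open and closed in $J$ and nonempty, so $J\subset\Gamma$, which is absurd.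 Since $J\cup(\Delta_{s^*}\setminus J)$ is connected and misses $\Gamma$, we get $\Delta_{s^*}\subset\Omega$, and openness gives $s^*=1$.

\emph{Step 2.} Fix $x\in\Omega$ and let $S=\{y\in\Omega\setminus\{-x\}:[x,y]\subset\Omega\}$. It is open and contains a neighborhood of $x$. Let $y\in\Omega\setminus\{\pm x\}$ be a limit of points of $S$, and let $B\subset\Omega$ be a small disk around $y$. The nonempty open set $S\cap B$ contains a point $o$ off the great circle through $x$ and $y$. Then $[o,x]\subset\Omega$ and $[o,y]\subset B$, so $y\in S$ by Step 1. Hence $S$ is open and closed in the connected set $\Omega\setminus\{-x\}$, and equals it.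
\end{proof}

\begin{proposition}\label{prop:faces}
Every face $\Omega$ is the interior of a strictly convex spherical polygon contained in an open hemisphere, with $k\ge3$ vertices. Each side is a single edge of $\Gamma$, and near each vertex of the polygon $\Omega$ is a single sector. A great circle of $\mathcal{A}$ that meets $\Omega$ meets it in an open diagonal, and the sector of $\Omega$ at a vertex $u$ has length
\begin{equation}\label{eq:length}
l_u=1+\#\{\text{diagonals of }\Omega\text{ at }u\text{ that lie on circles of }\mathcal{A}\}.
\end{equation}
\end{proposition}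

\begin{proof}
Along an open edge of $\Gamma$, whether a given side of the edge belongs to $\Omega$ is locally constant, and near a vertex of $\Gamma$ the face is a union of open sectors bounded by rays. So the boundary $\partial\Omega\ne\emptyset$ is a union of closed edges of $\Gamma$. Let $e\subset\partial\Omega$ be an edge, $x_0$ an interior point of $e$, and $\alpha_e$ a linear form vanishing on $e$ and positive on a half-disk at $x_0$ contained in $\Omega$. We claim $\alpha_e>0$ on $\Omega$. Otherwise the open set $\Omega$ contains a point $y$ with $\alpha_e(y)<0$. For $x$ in the half-disk close to $x_0$, the points $x,y$ are not antipodal, and $[x,y]\subset\Omega$ contains the normalization of $|\alpha_e(y)|x+\alpha_e(x)y$. This point lies on the circle $\alpha_e=0$ and tends to $x_0$ with $x$, so it eventually lies in $e\subset\Gamma$, a contradiction. Now let $\Omega'=\{x\in S^2:\alpha_e(x)>0\text{ for all edges }e\subset\partial\Omega\}$. It is the trace of a convex cone, hence connected; it contains $\Omega$ and is disjoint from $\partial\Omega$. So $\Omega$ is open and closed in $\Omega'$, and $\Omega=\Omega'$.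

According as the forms $\alpha_e$ span a space of dimension $1$, $2$ or $3$, the face is a hemisphere, a lune, or the interior of a strictly convex polygon in an open hemisphere. Near a vertex of $\Gamma$ on $\partial\Omega$, the face is a wedge that contains no ray and is a union of sectors, so it is one sector, of angle less than $\pi$. Hence no vertex of $\Gamma$ lies on a straight part of $\partial\Omega$. Since edges are shorter than $\pi$, the boundary circle of a hemisphere, and each open side of a lune, would contain such a vertex. So $\Omega$ is a polygon and each side is one edge.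

A circle of $\mathcal{A}$ meeting $\Omega$ meets it in an open arc, by convexity. An end point of the arc cannot lie in an open side: the side lies on another circle of $\mathcal{A}$, and the end point would be a vertex of $\Sigma$ inside an edge of $\Sigma$. So the arc joins two vertices of the polygon, which are not adjacent because the arc lies in the interior. The edges of $\Sigma$ at $u$ inside the sector are the beginnings of these diagonals, which gives \eqref{eq:length}.
\end{proof}

As $\Omega$ lies on one side of each of its boundary edges, every edge of $\Gamma$ borders two different faces. Thus $\Gamma$ is the $1$-skeleton of a cell structure on $S^2$, and sectors correspond bijectively to pairs (face, vertex of the face). With $N_0,N_1,N_2$ the numbers of vertices, edges and faces,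
\begin{equation}\label{eq:euler}
N_0-N_1+N_2=2,\qquad\sum_\Omega k_\Omega=2N_1 .
\end{equation}

\section{A Gauss--Bonnet count}\label{sec:weights}

Give every sector any real weight, thought of as an angle divided by $\pi$. Let $\Theta_X$ be the sum of the weights at the vertex $X$, and $\Theta_\Omega$ the sum of the weights in the face $\Omega$. Since $\sum_X\Theta_X=\sum_\Omega\Theta_\Omega$, the relations \eqref{eq:euler} give
\begin{equation}\label{eq:GB}
\sum_X(2-\Theta_X)+\sum_\Omega\bigl(\Theta_\Omega-(k_\Omega-2)\bigr)=2N_0-2N_1+2N_2=4 .
\end{equation}
The true angles put all curvature into the faces. We choose weights that make the faces flat or negatively curved, so that the total $4$ must be found at vertices. A sector of length $l$ gets the weight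
\[
\theta(1)=\tfrac13,\qquad\theta(2)=\tfrac12,\qquad\theta(l)=\tfrac23\quad(l\ge3),
\]
the angles of the Euclidean regular triangle, square and hexagon. Note that $\theta(l'+l'')\le\frac23\le\theta(l')+\theta(l'')$, so merging two sectors does not increase the total weight.

\begin{lemma}\label{lem:face}
For every face, $\Theta_\Omega\le k-2$.
\end{lemma}

\begin{proof}
By \eqref{eq:length}, $l_u\le k-2$. For $k=3$ the sum is $3\cdot\frac13=1$, and for $k=4$ it is at most $4\cdot\frac12=2$. For $k\ge6$ it is at most $\frac23k\le k-2$. Let $k=5$. Suppose all five diagonals lie on circles of $\mathcal{A}$. They bound a central pentagon, and by Proposition~\ref{prop:faces} no other circle meets $\Omega$. So the central pentagon is a chamber with five sides, which is impossible since $\mathcal{A}$ is simplicial. Hence some diagonal is missing, its two end points have $l_u\le2$, and $\Theta_\Omega\le3\cdot\frac23+2\cdot\frac12=3$.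
\end{proof}

The pentagon is the second and last place where triangularity of the chambers is essential; with all five diagonals present the sum would be $\frac{10}{3}>3$.

\begin{lemma}\label{lem:vertexweight}
Let $X$ be active. If $m_X=3$ then $\Theta_X\ge\frac32$. If $m_X\ge4$ then $\Theta_X\ge2$.
\end{lemma}

\begin{proof}
Let $n_1,n_2,n_3$ be the numbers of sectors of length $1$, $2$, and at least $3$. Call a corner a \emph{border} corner if it is adjacent to a ray. Their number is $\beta=n_1+2n_2+2n_3$. By Lemma~\ref{lem:adjacent} all active corners are border corners, so $\beta=|A|+\beta_0$, where $\beta_0$ counts the inactive border corners. We have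
\begin{equation}\label{eq:Theta}
\Theta_X=\tfrac16(2n_1+3n_2+4n_3)=\tfrac16(2\beta-n_2)\ge\tfrac14\beta,
\end{equation}
the inequality because $2n_2\le\beta$. If $m=3$, then $\beta=6$ by Corollary~\ref{cor:active}(d), and \eqref{eq:Theta} gives $\Theta_X\ge\frac32$. Let $m\ge4$. If $\beta\ge8$ we are done, in particular if $|A|\ge8$. Since $|A|=2a\ge4$, the cases $|A|=6$ and $|A|=4$ remain.

\emph{Case $|A|=6$.} Suppose $\Theta_X<2$. Then \eqref{eq:Theta} gives $n_2\ge2\beta_0+1$, and $2n_2\le6+\beta_0$ gives $4\beta_0+2\le6+\beta_0$, so $\beta_0\le1$. Suppose some $i\in A$ has $i\pm1\notin A$. A ray adjacent to $i$ is also adjacent to one of $i\pm1$, an inactive border corner. The same holds for $i+m$, and $\{i\pm1\}$ is disjoint from $\{i+m\pm1\}$ because $m\geq4$. So $\beta_0\ge2$, a contradiction. Hence $A$ is a union of maximal runs of consecutive corners, each of length at least $2$. As $6<2m$, a run is a proper cyclic interval, which has a unique first element and so is not invariant under $+m$. The runs therefore come in pairs of equal length, and the only possibility is one pair of runs of length $3$: after renumbering, $A=\{0,1,2,m,m+1,m+2\}$,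 with two gaps of $m-3\ge1$ inactive corners.

If $\beta_0=0$, every ray lies between two active corners. The corners $0$, $2$, $m$, $m+2$ are border corners, which forces the four rays on both sides of $1$ and of $m+1$, and there are no others (Figure~\ref{fig:sectors}). The lengths are $1,m-1,1,m-1$ with $m-1\geq3$, so $n_2=0$, contradicting $n_2\ge1$. If $\beta_0=1$, then $3\le n_2\le\frac72$, so $n_2=3$, and $\beta=7$ forces $n_3=0$. But one of the two gaps contains no border corner, so it lies in one sector together with its two neighbors, and this sector has length at least $3$, a contradiction.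

\emph{Case $|A|=4$.} By Corollary~\ref{cor:active}, $A=\{i,j,i+m,j+m\}$ with $d\mid j-i$ and $d\mid m$, so all elements of $A$ are congruent modulo $d$.

Let $d\ge3$. Distinct elements of $A$ have circular distance at least $3$. A ray adjacent to an element of $A$ is also adjacent to one of its two neighbors, which is inactive, and distinct elements have no common neighbor. So $\beta_0\ge4$ and $\beta\ge8$.

Let $d=2$. The elements of $A$ have the same parity, so a ray is adjacent to at most one of them. For each element of $A$ keep one adjacent ray, and delete all other rays; this merges sectors and does not increase the total weight. Four rays and four sectors remain. The gaps between cyclically consecutive elements of $A$ have sizes $g_1,g_2,g_1,g_2$, which are odd. The sector between the rays kept for two consecutive elements consists of the gap between them and $\varepsilon\in\{0,1,2\}$ of the two elements. Each element of $A$ lies in one sector, so the four numbers $\varepsilon$ add up to $4$. A sector over a gap of size $1$ has length $1+\varepsilon$ and weight $\frac13+\frac\varepsilon6$; a sector over a gap of size at least $3$ has weight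 $\frac23$. If $g_1=g_2=1$, the total is $\frac43+\frac46=2$. If exactly one of $g_1,g_2$ equals $1$, it is at least $2\cdot\frac13+2\cdot\frac23=2$. Otherwise it is $\frac83$.
\end{proof}

\begin{proposition}\label{prop:eight}
Let $\mathcal{A}$ be simplicial and $t\neq1$. For every nonzero class in $H^1(M;L_t)$, at least eight vertices $X\in S^2$ with $m_X=3$ are active.
\end{proposition}

\begin{proof}
In \eqref{eq:GB}, the faces and the vertices with $m_X\ge4$ contribute at most $0$, by Lemmas~\ref{lem:face} and~\ref{lem:vertexweight}; active vertices with $m_X=2$ do not exist; and each active vertex with $m_X=3$ contributes at most $\frac12$.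
\end{proof}

For the cube of Example~\ref{ex:A3} all sectors have length $2$, so $\Theta_\Omega=2$, $\Theta_X=\frac32$, and every inequality in the count is an equality.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
An active vertex of multiplicity $3$ gives $d=3$ by Corollary~\ref{cor:active}(d). Eight vertices of $S^2$ give at least four points of $\mathbb{P}^2$.
\end{proof}

\section{Holomorphic forms on a triple cover}\label{sec:hodge}

Proposition~\ref{prop:eight} says that a nonzero class cannot be trivial near all triple points. To bound $e_3$ we must produce such a class from a space of dimension two. Being trivial near one triple point will be one linear condition on holomorphic forms, because the point contributes a curve of genus one. A dimension count therefore handles one triple point only. An intersection-theoretic identity that ties all points together, and the real structure, handle all of them at once.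

If $3\nmid n$ then $e_3=0$, so let $3\mid n$. Until Subsection~\ref{sub:end}, $\mathcal{A}$ is any essential complexified real arrangement. Put $\omega=e^{2\pi i/3}$, and let $\lambda\in\{\omega,\bar\omega\}$.

\subsection{The surface}

Fix $H_0\in\mathcal{A}$ and let $f=Q/\alpha_{H_0}^n$, a rational function on $\mathbb{P}^2$, invertible on $U$. Put
\[
Z_0=\{([z],s)\in U\times\mathbb{C}^*:\ s^3=f([z])\},\qquad g([z],s)=([z],\omega^{-1}s),\qquad\sigma([z],s)=([\bar z],\bar s).
\]
(The map $w\mapsto([w],\alpha_{H_0}(w)^{-n/3})$ identifies $F/\langle h^3\rangle$ with $Z_0$ and $h$ with $g$.) The group $G=\langle g\rangle$ has order $3$. Since $f$ is real, $\sigma$ is an antiholomorphic involution, and $\sigma g=g^{-1}\sigma$. A subscript $\lambda$ denotes the $\lambda$-eigenspace of $g^*$. Restricting $L_\lambda$ to the slice $\alpha_{H_0}=1$ shows $\mathcal{L}_\lambda=f^*N_\lambda$, and the computation in Lemma~\ref{lem:reduction} identifies this with the $\lambda$-eigensheaf of the cover $Z_0\to U$. So $H^1(Z_0;\mathbb{C})_\lambda=H^1(U;\mathcal{L}_\lambda)$.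

Let $Y\to\mathbb{P}^2$ be the blow-up of all points of multiplicity at least $3$, with pairwise disjoint exceptional curves $E_X$. Then $Y\setminus U$ is a normal crossing divisor with components $E_X$ and the strict transforms $\tilde H$; two curves $\tilde H$ meet only over a double point. Because $3\mid n$, the order of $f$ is congruent modulo $3$ to $1$ along each $\tilde H$ and to $m_X$ along $E_X$. In particular $f$ is not a cube and $Z_0$ is connected. Let $B$ be the union of all $\tilde H$ and of those $E_X$ with $3\nmid m_X$, and let $j\colon Y^\circ=Y\setminus B\hookrightarrow Y$.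

Let $\varphi_0\colon Z\to Y$ be the normalization of $Y$ in the function field of $Z_0$, a finite map of degree $3$ from a normal projective surface. Near a point of $Y$, write $f$ as a unit times $x^ay^b$ in local coordinates. After absorbing into $s$ a cube root of the unit and powers of $x$ and $y$, the cover is $s^3=x^ay^b$ with $a,b\in\{0,1,2\}$. There are three local models.
\begin{enumerate}
\item[(i)] On $Y^\circ$, $a=b=0$ and $\varphi_0$ is unramified.
\item[(ii)] At a smooth point of $B$, $a\neq0=b$, and $Z$ is smooth with coordinates $(w,y)$, where $x=w^3$ and $s=w^a$.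
\item[(iii)] At a crossing of two components of $B$, $a,b\ne0$. With $x=u_1^3$, $y=u_2^3$, $s=u_1^au_2^b$, the surface $Z$ is the quotient of the $(u_1,u_2)$-bidisk by the stabilizer of $s$ in $\mu_3\times\mu_3$, a cyclic group of order $3$.
\end{enumerate}
So $\varphi_0$ is bijective over $B$, and $Z$ has only cyclic quotient singularities. Let $r\colon\tilde Z\to Z$ be the minimal resolution and $\varphi=\varphi_0r$. The surface $\tilde Z$ is smooth and projective, and the fiber of $r$ over a cyclic quotient singularity is a chain of smooth rational curves. Such a chain is connected and simply connected, so for $k=\mathbb{R},\mathbb{C}$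
\begin{equation}\label{eq:rational}
r_*k=k,\qquad R^1r_*k=0 .
\end{equation}
Normalization and minimal resolution are unique, so isomorphisms extend to them. Thus $g$ acts on $Z$ and $\tilde Z$. All points $X$ are real, so conjugation lifts to $Y$; viewing $\sigma$ as an isomorphism onto the conjugate variety, we extend it to an antiholomorphic involution of $\tilde Z$ over the conjugation of $Y$. The relation $\sigma g=g^{-1}\sigma$ persists by density.

\begin{lemma}\label{lem:compact}
Restriction is an isomorphism $H^1(\tilde Z;\mathbb{C})_\lambda\cong H^1(Z_0;\mathbb{C})_\lambda=H^1(U;\mathcal{L}_\lambda)$.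
\end{lemma}

\begin{proof}
By \eqref{eq:rational} and the Leray spectral sequence, $H^1(\tilde Z)=H^1(Z)$. As $\varphi_0$ is finite, $H^1(Z)_\lambda=H^1(Y;(\varphi_{0*}\mathbb{C})_\lambda)$. On $Y^\circ$ the eigensheaf is a local system extending $\mathcal{L}_\lambda$, denoted by the same symbol. At a point of $B$ the stalk of $\varphi_{0*}\mathbb{C}$ is $\mathbb{C}$ with trivial action, so $(\varphi_{0*}\mathbb{C})_\lambda=j_!\mathcal{L}_\lambda$. The stalk of $R^kj_*\mathcal{L}_\lambda$ at a point of $B$ is the cohomology of a circle or a $2$-torus with coefficients in a rank one system with monodromy $\lambda^a\neq1$ along a factor, which vanishes in all degrees. Hence $j_!\mathcal{L}_\lambda=Rj_*\mathcal{L}_\lambda$ and $H^1(Z)_\lambda=H^1(Y^\circ;\mathcal{L}_\lambda)$.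

The complement of $U$ in $Y^\circ$ is the disjoint union of the smooth curves $E_X^\circ=E_X\cap Y^\circ$, $3\mid m_X$, where $E_X^\circ$ is $E_X$ minus the $m_X$ points $E_X\cap\tilde H$. The Gysin sequence is
\[
0\to H^1(Y^\circ;\mathcal{L}_\lambda)\to H^1(U;\mathcal{L}_\lambda)\to\bigoplus_{3\mid m_X}H^0(E_X^\circ;\mathcal{L}_\lambda).
\]
A small loop in $E_X^\circ$ around a puncture is a meridian of $\tilde H$ and has monodromy $\lambda\neq1$, so the last term is $0$.
\end{proof}

Since $\tilde Z$ is smooth and projective and $g$ is holomorphic, Hodge theory gives $H^1(\tilde Z;\mathbb{C})_\lambda=H^{1,0}_\lambda\oplus H^{0,1}_\lambda$, where $H^{1,0}$ is the space of holomorphic $1$-forms (all closed), and conjugation exchanges $H^{0,1}_\lambda$ with $H^{1,0}_{\bar\lambda}$. Writing $V_\lambda=H^{1,0}(\tilde Z)_\lambda$, we get from \eqref{eq:ed} and Lemma~\ref{lem:compact}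
\begin{equation}\label{eq:e3}
e_3(\mathcal{A})=\dim V_\omega+\dim V_{\bar\omega}.
\end{equation}

\subsection{The curves over the exceptional divisors}

Let $3\mid m=m_X$ and $\widehat E_X=\varphi^{-1}(E_X)$. The only components of $B$ meeting $E_X$ are the $\tilde H$ with $H\ni X$, at distinct points, so only models (i) and (ii) occur along $E_X$, with $E_X=\{y=0\}$ in (ii). Hence $r$ is an isomorphism near $\widehat E_X$, and $\widehat E_X$ is a smooth connected curve, a triple cover of $E_X\cong\mathbb{P}^1$ totally ramified over $m$ points. As a divisor, $\varphi^*E_X=\widehat E_X$.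

\begin{lemma}\label{lem:elliptic}
If $m_X=3$, then $\widehat E_X$ has genus one and $g^*$ acts on $H^{1,0}(\widehat E_X)$ by $\bar\omega$. Consequently every $\xi\in V_\omega$ vanishes on $\widehat E_X$.
\end{lemma}

\begin{proof}
Riemann--Hurwitz gives $2\,\mathrm{genus}-2=3(-2)+3\cdot2=0$. Since $\mathcal{A}$ is essential, there is $H_1\in\mathcal{A}$ not through $X$. Replacing $s$ by $s(\alpha_{H_0}/\alpha_{H_1})^{n/3}$ does not change the factor $\omega^{-1}$ by which $g$ acts, so we may assume $X\notin H_0$. In affine coordinates $(x,y)$ centered at $X$, with $\{x=0\}\notin\mathcal{A}$, we have $f=\varepsilon\prod_{k=1}^3(y-a_kx)$ with distinct $a_k$ and $\varepsilon(X)\neq0$. In the chart $y=x\tau$ of $Y$, put $s_1=s/x$. Then $s_1^3=\varepsilon\prod_k(\tau-a_k)$ defines a smooth surface near $x=0$, which is therefore $Z$, and $\widehat E_X$ has the affine equation $s_1^3=\varepsilon(X)\prod_k(\tau-a_k)$. The form $d\tau/s_1^2$ is holomorphic: over $a_k$, $s_1$ is a coordinate and $d\tau$ vanishes to order $2$; over $\infty$, $1/\tau$ is a coordinate, $s_1/\tau$ is a unit, and $d\tau/\tau^2=-d(1/\tau)$. Finally $g^*(d\tau/s_1^2)=\omega^2\,d\tau/s_1^2$.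 The restriction of $\xi\in V_\omega$ lies in $H^{1,0}(\widehat E_X)_\omega=0$.
\end{proof}

The next lemma links these curves to corner functions. (It concerns simplicial $\mathcal{A}$ only because corners were defined in that setting.)

\begin{lemma}\label{lem:inactive}
Let $\mathcal{A}$ be simplicial, $3\mid m_X$, and let $\xi\in V_\lambda$ vanish on $\widehat E_X$. Then both vertices of $S^2$ over $X$ are inactive for the class in $H^1(M;L_\lambda)$ that corresponds to $\xi$ under Lemmas~\ref{lem:compact} and~\ref{lem:reduction}.
\end{lemma}

\begin{proof}
Let $b\subset\mathbb{P}^2$ be a small ball around $X$, in affine coordinates centered at $X$, meeting only lines through $X$, and let $N\subset Y$ be its preimage. Then $N\to E_X$ is a disk bundle whose fibers are the strict transforms of the complex lines through $X$; among them are the sets $\tilde H\cap N$. So $N\cap Y^\circ$ is a disk bundle over $E_X^\circ$, and since $\varphi$ is a covering over $Y^\circ$, the set $\varphi^{-1}(N\cap Y^\circ)$ deformation retracts onto $\varphi^{-1}(E_X^\circ)\subset\widehat E_X$. Hence the class of $\xi$ vanishes on $\varphi^{-1}(N\cap Y^\circ)$, a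 fortiori on $\varphi^{-1}(b\cap U)$, and the class in $H^1(U;\mathcal{L}_\lambda)$ vanishes on $b\cap U$.

Let $p$ be a real point on one of the two rays over $X$, and $b'\subset\mathbb{C}^3$ a small ball centered at $p$ with image in $b$. The torsor $\mathcal{T}$ has a flat section $\varsigma$ over $b'\cap M$. For each chamber $C_i$ at this vertex, $C_i\cap b'$ is convex and nonempty, so $\varsigma$ defines a point $\varsigma_i\in\mathcal{T}_{C_i}$. By \eqref{eq:halfturn}, the arrows $C_i\to C_{i\pm1}$ have representatives in $b'\cap M$, so they send $\varsigma_i$ to $\varsigma_{i\pm1}$. Then $\varsigma_i$ is fixed by $T_{C_{i\pm1}C_i}T_{C_iC_{i\pm1}}$ for both signs, so $p(C_i,W^+)=\varsigma_i=p(C_i,W^-)$.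
\end{proof}

\subsection{A quartic identity}

Let $\nu$ be the pullback to $\tilde Z$ of the Fubini--Study form of $\mathbb{P}^2$, normalized to have integral $1$ on a line. Define Hermitian forms on $V_\lambda$ by
\[
I(\xi,\xi')=\frac13\int_{\tilde Z}i\,\xi\wedge\overline{\xi'}\wedge\nu,\qquad c_X(\xi,\xi')=\frac13\int_{\widehat E_X}i\,\xi\wedge\overline{\xi'}\quad(3\mid m_X),
\]
and write $I(\xi)=I(\xi,\xi)$, $c_X(\xi)=c_X(\xi,\xi)$. The form $i\xi\wedge\bar\xi$ is semipositive, so $c_X(\xi)\geq0$ with equality if and only if $\xi|_{\widehat E_X}=0$. The form $\nu$ is semipositive, and positive definite on the dense open set $Z_0$, which is unramified over $U$; so $I$ is positive definite.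

\begin{proposition}\label{prop:quartic}
For all $\xi\in V_\lambda$,
\begin{equation}\label{eq:quartic}
I(\xi)^2=\sum_{3\mid m_X}c_X(\xi)^2 .
\end{equation}
\end{proposition}

\begin{proof}
The idea is that $\eta=i\xi\wedge\bar\xi$ has square zero and that its class comes from $Y$, where the intersection form is diagonal. The real closed $2$-form $\eta$ is $G$-invariant because $|\lambda|=1$. A holomorphic $1$-form pulls back to $0$ on the normalization of a rational curve, so $\eta$ integrates to $0$ over every rational curve in $\tilde Z$. The group $H^2$ of a chain of rational curves is detected by integration over the components, so $[\eta]$ restricts to $0$ on all fibers of $r$. By \eqref{eq:rational}, the Leray spectral sequence gives an exact sequence $0\to H^2(Z;\mathbb{R})\to H^2(\tilde Z;\mathbb{R})\to H^0(Z;R^2r_*\mathbb{R})$. So $[\eta]=r^*\delta'$ for a unique, hence $G$-invariant, class $\delta'$. As $\varphi_0$ is finite and $G$ is transitive on its fibers, $(\varphi_{0*}\mathbb{R})^G=\mathbb{R}_Y$ and $H^2(Z;\mathbb{R})^G=\varphi_0^*H^2(Y;\mathbb{R})$. Therefore $[\eta]=\varphi^*\delta$ with $\delta\in H^2(Y;\mathbb{R})$.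

The group $H^2(Y;\mathbb{R})$ has the orthogonal basis formed by the class $\ell$ of a line and the $[E_X]$, with $\ell^2=1$ and $E_X^2=-1$. Hence $\delta^2=(\delta\cdot\ell)^2-\sum_X(\delta\cdot E_X)^2$. Since $\deg\varphi=3$, we have $\varphi^*\delta\cdot\varphi^*\beta=3\,\delta\cdot\beta$ for all $\beta$. This gives $\delta\cdot\ell=I(\xi)$, and $\delta\cdot E_X$ is one third of the integral of $\eta$ over the divisor $\varphi^*E_X$. If $3\mid m_X$, this is $c_X(\xi)$. If $3\nmid m_X$, the components of $\varphi^*E_X$ are exceptional curves of $r$ and the strict transform of $\varphi_0^{-1}(E_X)$, which maps bijectively, hence birationally, to $E_X\cong\mathbb{P}^1$. All are rational, so $\delta\cdot E_X=0$. Finally $\eta\wedge\eta=0$ because $\xi\wedge\xi=0$, so $3\delta^2=0$.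
\end{proof}

\subsection{The real structure}

On a space of dimension two, \eqref{eq:quartic} is very rigid, provided the forms are real.

\begin{lemma}\label{lem:linalg}
Let $C_1,\dots,C_N$ be real symmetric $2\times2$ matrices with $\sum_k(x^*C_kx)^2=(x^*x)^2$ for all $x\in\mathbb{C}^2$. Then every $C_k$ is a scalar matrix.
\end{lemma}

\begin{proof}
Let $a_k,b_k$ be the eigenvalues of $C_k$. The averages of $\cos^4$, $\sin^4$, $\cos^2\sin^2$ over the circle are $\frac38,\frac38,\frac18$. Averaging the identity over real unit vectors, with each term computed in an orthonormal eigenbasis of $C_k$, gives $\sum_k\frac18(3a_k^2+3b_k^2+2a_kb_k)=1$. For $x=(1,i)/\sqrt2$, symmetry of $C_k$ cancels the off-diagonal terms and $x^*C_kx=\frac12\operatorname{tr}C_k$, so $\sum_k\frac14(a_k+b_k)^2=1$. Subtracting, $\sum_k\frac18(a_k-b_k)^2=0$.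
\end{proof}

\begin{remark}
The lemma fails for complex Hermitian matrices, even of rank one: expanding $|a+\zeta b|^2=|a|^2+|b|^2+2\operatorname{Re}(\bar a\zeta b)$ gives
\[
|a|^4+|b|^4+\tfrac14\sum_{\zeta^4=1}|a+\zeta b|^4=2\bigl(|a|^2+|b|^2\bigr)^2 .
\]
This is where the argument needs $\mathcal{A}$ to be real.
\end{remark}

For $\xi\in V_\lambda$ put $\kappa\xi=\overline{\sigma^*\xi}$. Since $\sigma$ is antiholomorphic, $\kappa\xi$ is a holomorphic $1$-form. From $\sigma g=g^{-1}\sigma$ we get $g^*\sigma^*\xi=\sigma^*(g^{-1})^*\xi=\bar\lambda\sigma^*\xi$, so $\kappa\xi\in V_\lambda$. Thus $\kappa$ is an antilinear involution of $V_\lambda$, and its fixed vectors span $V_\lambda$ over $\mathbb{C}$, as $\xi=\frac12(\xi+\kappa\xi)+i\cdot\frac1{2i}(\xi-\kappa\xi)$ shows.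

\begin{lemma}\label{lem:plane}
If $\Pi\subset V_\lambda$ is spanned by two linearly independent $\kappa$-fixed vectors, then $\xi|_{\widehat E_X}=0$ for all $\xi\in\Pi$ and all $X$ with $m_X=3$.
\end{lemma}

\begin{proof}
We have $i\,\kappa\xi\wedge\overline{\kappa\xi'}=\sigma^*(i\bar\xi\wedge\xi')=-\sigma^*(i\xi'\wedge\bar\xi)$. The involution $\sigma$ maps $\widehat E_X$ to itself, since $X$ is real, and reverses its orientation; it preserves the orientation of the surface $\tilde Z$; and $\sigma^*\nu=-\nu$. Hence
\[
c_X(\kappa\xi,\kappa\xi')=c_X(\xi',\xi),\qquad I(\kappa\xi,\kappa\xi')=\tfrac13\int_{\tilde Z}\sigma^*(i\xi'\wedge\bar\xi\wedge\nu)=I(\xi',\xi).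
\]
So on $\kappa$-fixed vectors these Hermitian forms are symmetric, hence real. By Gram--Schmidt over $\mathbb{R}$, the plane $\Pi$ has a $\kappa$-fixed basis orthonormal for $I$, and in it each $c_X$ has a real symmetric matrix $C_X$. By \eqref{eq:quartic} and Lemma~\ref{lem:linalg}, each $C_X$ is scalar. If $m_X=3$, restriction $\Pi\to H^{1,0}(\widehat E_X)$ goes from dimension $2$ to dimension $1$, so $c_X(\xi)=0$ for some $\xi\neq0$ in $\Pi$. A scalar form with an isotropic vector is zero, so $c_X$ vanishes on $\Pi$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}\label{sub:end}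

Let $\mathcal{A}$ be simplicial with $3\mid n$. We first note:
\begin{quote}
if $\xi\in V_\lambda$ vanishes on $\widehat E_X$ for all $X$ with $m_X=3$, then $\xi=0$.
\end{quote}
Indeed, by Lemma~\ref{lem:inactive} the class of $\xi$ in $H^1(M;L_\lambda)$ has no active vertex of multiplicity $3$, so it is zero by Proposition~\ref{prop:eight}, and $V_\lambda\to H^1(M;L_\lambda)$ is injective by Hodge theory and Lemmas~\ref{lem:compact} and~\ref{lem:reduction}. By Lemma~\ref{lem:elliptic}, $V_\omega=0$. If $\dim V_{\bar\omega}\ge2$, there is a plane $\Pi$ as in Lemma~\ref{lem:plane}, all of whose elements would be zero; so $\dim V_{\bar\omega}\le1$. By \eqref{eq:e3}, $e_3(\mathcal{A})\le1$. This proves Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:main}. \qed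

\section{Torsion, and real arrangements without points of multiplicity $6,9,\dots$}\label{sec:more}

Theorem~\ref{thm:A} holds over every field, which gives information on integral homology.

\begin{proposition}\label{prop:torsion}
Let $\mathcal{A}$ be simplicial, and suppose that $3\nmid n$ or that $\mathcal{A}$ has at most three triple points. Then $\Delta_{\mathcal{A}}=(t-1)^{n-1}$, and $H_1(F;\mathbb{Z})$ has no $p$-torsion for primes $p\nmid n$.
\end{proposition}

\begin{proof}
Let $K$ be $\mathbb{C}$ or $\overline{\mathbb{F}}_p$ with $p\nmid n$; it contains $n$ distinct $n$-th roots of unity. Let $t^n=1$, $t\neq1$. If $H^1(M;L_t)\neq0$, Theorem~\ref{thm:A} gives $3\mid n$ and four triple points, against the hypothesis. By Lemma~\ref{lem:reduction}, only $t=1$ contributes and $\dim H^1(F;K)=n-1$. For $K=\mathbb{C}$ this gives the formula for $\Delta_{\mathcal{A}}$ and $b_1(F)=n-1$. For $K=\overline{\mathbb{F}}_p$, the space $H_1(F;K)=H_1(F;\mathbb{Z})\otimes K$ has dimension $b_1(F)$, which excludes $p$-torsion.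
\end{proof}

In the proof of Theorem~\ref{thm:B}, Proposition~\ref{prop:eight} serves to rule out forms supported, in the sense of \eqref{eq:quartic}, on points of multiplicity $6,9,\dots$. Without such points the identity suffices by itself.

\begin{proposition}\label{prop:nonsimplicial}
Let $\mathcal{A}$ be an essential complexified real arrangement in $\mathbb{C}^3$ without points of multiplicity $3r$, $r\ge2$. Then $e_3(\mathcal{A})\le1$.
\end{proposition}

\begin{proof}
Let $3\mid n$. Only points with $m_X=3$ occur in \eqref{eq:quartic}. If $\xi\in V_\lambda$ vanishes on $\widehat E_X$ for all of them, then $I(\xi)=0$, so $\xi=0$ because $I$ is positive definite. This is the statement displayed in Subsection~\ref{sub:end}, and the rest of the argument there uses only Lemmas~\ref{lem:elliptic} and~\ref{lem:plane} and formula \eqref{eq:e3}, which hold for every essential complexified real arrangement.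
\end{proof}

\begin{thebibliography}{1}

\bibitem{MF}
\emph{Milnor fibrations of hyperplane arrangements},
\texttt{https://suciu.sites.northeastern.edu/files/2023/04/Sapporo-Nov2013.pdf}.

\end{thebibliography}
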